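\title{Global well-posedness of the cubic nonlinear Schr\"odinger equation under quasiperiodic boundary conditions}

\begin{abstract}
We prove that the one-dimensional cubic nonlinear Schr\"odinger equation $iq_t=q_{xx}+2|q|^2q$ under a quasiperiodic boundary condition with two base frequencies is globally well-posed in $H^s(\mathbb T^2)$ for every $s\ge2$. More generally, this holds for $d$ base frequencies, both signs of the nonlinearity and every $s>(d+1)/2$. In this setting mass and energy are averages over the line, and they do not control the supremum norm. We use instead the local conservation laws attached to the Zakharov--Shabat system. A combination of three of them controls each frequency scale on windows of matching length. This gives an $L^\infty$ bound on a time interval whose length depends only on the conserved mean of $|q|^2$ along lines.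
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Quasiperiodic data}

We consider the cubic nonlinear Schr\"odinger equation
\begin{equation}\label{eq:nls0}
iq_t=q_{xx}+2|q|^2q
\end{equation}
for a complex-valued function of $t$ and $x\in\mathbb R$ whose data neither decay nor repeat. Fix $\beta_1,\beta_2>0$ with $\beta_1/\beta_2$ irrational and put $\beta=(\beta_1,\beta_2)$. The \emph{quasiperiodic boundary condition} with base frequencies $\beta_1,\beta_2$ requires that $q=q(t,\theta_1,\theta_2)$ with $\theta_1=\beta_1x$, $\theta_2=\beta_2x$, where $q$ is $2\pi$-periodic in $\theta_1$ and in $\theta_2$. Writing $q(t,\theta)=\sum_{k\in\mathbb Z^2}q_k(t)e^{ik\cdot\theta}$, we obtain the system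
\[
i\dot q_k=-(k\cdot\beta)^2q_k+2N_k(q),\qquad N_k(q)=\sum_{l-m+n=k}q_l\,\overline{q_m}\,q_n,\qquad k\in\mathbb Z^2,
\]
in which $N_k(q)$ is the $k$th Fourier coefficient of $|q|^2q$. The system is Hamiltonian, $i\dot q_k=-\partial H/\partial\overline{q_k}$, with
\[
H=\sum_{k}(k\cdot\beta)^2|q_k|^2-\sum_{k}\Big|\sum_{l}q_{l}\,q_{k-l}\Big|^2=\lim_{a\to+\infty}\frac1{2a}\int_{-a}^a\big(|q_x|^2-|q|^4\big)\,dx,
\]
and $I=\sum_k|q_k|^2$ is a second invariant. Variation of parameters turns the system into the integral equation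
\begin{equation}\label{eq:int}
q_k(t)=e^{i(k\cdot\beta)^2t}q_k(0)-2i\int_0^te^{i(k\cdot\beta)^2(t-t')}N_k(q(t'))\,dt',\qquad k\in\mathbb Z^2 .
\end{equation}
Let $\langle k\rangle=(1+|k|^2)^{1/2}$, and for $s\ge0$ let $H^s$ be the space of sequences with $\|q\|_{H^s}^2=\sum_k\langle k\rangle^{2s}|q_k|^2<\infty$, identified with functions on the torus. This norm measures smoothness in all directions of the torus, whereas the equation differentiates only in the direction $\beta$.

Local well-posedness is known: for $s\ge2$ and $q_0\in H^s$ there are $\tau>0$ and a unique solution $q\in C^0([0,\tau],H^s)$ of \eqref{eq:int} with $q(0)=q_0$, and $q(t)$ is a $C^\infty$ function of $q_0$ for each fixed $t\in[0,\tau]$. The problem, posed in \cite{QBC}, is to decide whether \eqref{eq:int} is globally well-posed: does every $q_0\in H^s$, $s\ge2$, give rise to a unique solution in $C^0([0,\infty),H^s)$ that depends continuously on $q_0$ in $C^0([0,T],H^s)$ for each finite $T$? The answer is yes.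

\begin{theorem}\label{thm:main}
Let $\beta_1,\beta_2>0$, $\beta_1/\beta_2\notin\mathbb Q$ and $s\ge2$. For every $q_0\in H^s$, equation \eqref{eq:int} has a unique solution $q\in C^0([0,\infty),H^s)$ with $q(0)=q_0$. For every $T<\infty$ the map $q_0\mapsto q|_{[0,T]}$ is continuous, indeed locally Lipschitz, from $H^s$ to $C^0([0,T],H^s)$.
\end{theorem}

The proof uses neither the number of frequencies, nor their independence, nor the sign of the nonlinearity, so we prove a more general statement. Let $d\ge1$, $\beta\in\mathbb R^d\setminus\{0\}$ and $\sigma\in\{1,-1\}$. On $\mathbb T^d=(\mathbb R/2\pi\mathbb Z)^d$ put $\partial_x=\beta\cdot\nabla_\theta$ and consider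
\begin{equation}\label{eq:nls}
iq_t=\partial_x^2q+2\sigma|q|^2q,
\end{equation}
understood as the integral equation \eqref{eq:int} with $k\in\mathbb Z^d$ and $2\sigma N_k$ in place of $2N_k$.

\begin{theorem}\label{thm:general}
Let $s>\frac{d+1}2$. Then \eqref{eq:nls} is globally well-posed in $H^s(\mathbb T^d)$, forward and backward in time: every $q_0\in H^s$ gives rise to a unique solution $q\in C^0(\mathbb R,H^s)$ with $q(0)=q_0$, and for each $T<\infty$ the map $q_0\mapsto q|_{[-T,T]}$ is locally Lipschitz from $H^s$ to $C^0([-T,T],H^s)$.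
\end{theorem}

Theorem~\ref{thm:main} is the case $d=2$, $\sigma=1$.

\subsection{Why mass and energy do not suffice}

A solution persists as long as its supremum norm stays bounded (Lemma~\ref{lem:local}), so the question is whether $\|q(t)\|_{L^\infty}$ can become infinite in finite time. The simplest cases suggest that it cannot. A single mode $q=a\,e^{i(k\cdot\theta+\omega t)}$ with $\omega=(k\cdot\beta)^2-2|a|^2$ solves \eqref{eq:nls0} for all time. If $q$ is a smooth solution with period $\ell$ in $x$, then $I$ and $H$ bound the supremum. To see this, let $\mathcal E$ be the mean of $|q_x|^2$ over a period. At some point $|q|^2$ equals its mean $I$, so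
\[
\|q\|_{L^\infty}^2\le I+\int_0^\ell2|q||q_x|\,dx\le I+2\ell\sqrt{I\mathcal E},
\qquad
\mathcal E\le H+I\|q\|_{L^\infty}^2\le H+I^2+2\ell I^{3/2}\mathcal E^{1/2}.
\]
The second inequality bounds $\mathcal E$ in terms of $I,H,\ell$, and then the first bounds $\|q\|_{L^\infty}$.

This bound degenerates as $\ell\to\infty$, and with two frequencies it has no analogue. For every $k_1\in\mathbb Z$ there is $k_2\in\mathbb Z$ with $|k\cdot\beta|\le\beta_2/2$, so we may pick nonzero $k^{(1)},\dots,k^{(n)}$ with $|k^{(j)}\cdot\beta|\le\beta_2/2$ and $|k^{(j+1)}|>3|k^{(j)}|$. The growth condition makes the sums $k^{(i)}+k^{(j)}$, $i\le j$, distinct, since in a coincidence of two such sums the largest index must occur on both sides and cancels. For $q=n^{-1/2}\sum_je^{ik^{(j)}\cdot\theta}$ we get $I=1$, the quadratic part of $H$ is at most $\beta_2^2/4$, and the quartic part is $n^{-2}\big(n+4\binom n2\big)\le2$, while $q(0)=\sqrt n$. Averages over the whole line do not see a tall bump that recurs rarely, so we need conservation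 laws in local form.

\subsection{The method}

The contraction argument yields time steps of length comparable to $\|q\|_{H^s}^{-2}$. We show that the solution in fact survives for a time $c_*/I$ with $c_*$ independent of the datum. Since $I$ is conserved, such steps add up to infinity.

Scaling explains why this step length is natural. Along each line $x\mapsto\theta+\beta x$ the function $q$ solves the one-dimensional equation, which is invariant under $q\mapsto\lambda^{-1}q(\lambda^{-2}t,\lambda^{-1}x)$. This map multiplies the mean of $|q|^2$ by $\lambda^{-2}$ and times by $\lambda^2$, so the product of $I$ and a time is invariant. For large $\lambda$ the rescaled datum is small in $L^\infty$ and has little content at frequencies above $1$. How large $\lambda$ must be depends on $\|q_0\|_{H^s}$, but this costs no time. It therefore suffices to show that a small datum of mean square $\mu$ on the line stays small in $L^\infty$ for a time of order $1/\mu$.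

The dispersion relation $\omega=\xi^2$ moves frequency $\xi$ with speed $2|\xi|$, so in a time of order $L$ the frequencies near $1/h$ travel a distance of order $L/h$. We therefore measure these frequencies in mean square over windows of length $R\ge L/h$. A local conservation law changes such a quantity only through the flux across the window, which is a small fraction of the whole, and a sum over dyadic $h$ recovers the supremum. For the linear equation this is a short argument (Section~\ref{sec:linear}). For \eqref{eq:nls} we need conserved densities that see the frequency scale $1/h$. The Zakharov--Shabat system provides a one-parameter family of them (Section~\ref{sec:laws}), and a combination of three members of the family carries the argument (Section~\ref{sec:apriori}). Section~\ref{sec:local} reduces the theorems to the uniform step length, Section~\ref{sec:scales} sets up norms and operators on the line, and Section~\ref{sec:step} returns to the torus.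

\section{Local theory and reduction to a uniform time step}\label{sec:local}

On $\mathbb T^d$ we use normalized measure, so that $\|f\|_2^2=\sum|f_k|^2$, and we write $\|f\|_\infty$ for the supremum norm. For $s>d/2$, Cauchy--Schwarz gives $\sum|f_k|\le C\|f\|_{H^s}$, hence $H^s\subset C(\mathbb T^d)$. The continuation criterion rests on a product estimate in which one factor carries no derivatives.

\begin{lemma}\label{lem:product}
For $r>0$ and $f,g\in L^\infty\cap H^r(\mathbb T^d)$,
\[
\|fg\|_{H^r}\le C_r\big(\|f\|_\infty\|g\|_{H^r}+\|f\|_{H^r}\|g\|_\infty\big).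
\]
\end{lemma}

\begin{proof}
Let $\chi\in C_c^\infty(\mathbb R^d)$ equal $1$ on $|\xi|\le1$ and $0$ on $|\xi|\ge2$. Let $P_j$, $j\ge0$, be the Fourier multiplier $\chi(2^{-j}k)$, and put $P_{-1}=0$, $\Delta_j=P_j-P_{j-1}$. By Poisson summation the kernel of $P_j$ is the periodization of an $L^1$-normalized dilate of the inverse Fourier transform of $\chi$, so the $P_j$ are uniformly bounded on $L^\infty$. Put
\[
F_j=P_jf\,P_jg-P_{j-1}f\,P_{j-1}g=\Delta_jf\,P_jg+P_{j-1}f\,\Delta_jg .
\]
Then $\|F_j\|_2\le C(\|\Delta_jf\|_2\|g\|_\infty+\|f\|_\infty\|\Delta_jg\|_2)$, and $F_j$ has spectrum in $|k|\le2^{j+2}$. Since $P_jf\to f$ and $P_jg\to g$ in $L^2$, we have $P_jf\,P_jg\to fg$ in $L^1$, so each Fourier coefficient of $fg$ is the sum of those of the $F_j$. Let $Q_l$, $l\ge1$, be the projection onto $2^{l-1}\le\langle k\rangle<2^l$. Then $Q_lF_j=0$ for $j<l-4$, and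
\[
2^{lr}\|Q_l(fg)\|_2\le\sum_{j\ge l-4}2^{(l-j)r}\,2^{jr}\|F_j\|_2 .
\]
The right side is a convolution with the sequence $2^{nr}1_{n\le4}$, which is summable because $r>0$. Young's inequality $\ell^1*\ell^2\subset\ell^2$ gives $\|fg\|_{H^r}^2\le C\sum_j2^{2jr}\|F_j\|_2^2$. Finally $\sum_j2^{2jr}\|\Delta_jf\|_2^2\le C\|f\|_{H^r}^2$, because for $j\ge1$ the multiplier of $\Delta_j$ is bounded and vanishes unless $2^{j-1}\le|k|\le2^{j+1}$.
\end{proof}

Let $s>d/2$. By Lemma~\ref{lem:product}, $H^s$ is an algebra; fix $A$ with $\|f_1f_2f_3\|_{H^s}\le A\prod_i\|f_i\|_{H^s}$. Complex conjugation preserves the norm. The multipliers $e^{i(k\cdot\beta)^2t}$ form a strongly continuous unitary group $S(t)$ on $H^s$. For $q\in C([0,T],H^s)$ the map $t'\mapsto S(t-t')(|q|^2q)(t')$ is continuous into $H^s$, so the coefficientwise integral equation is the same as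
\begin{equation}\label{eq:duhamel}
q(t)=S(t)q_0-2i\sigma\int_0^tS(t-t')(|q|^2q)(t')\,dt' .
\end{equation}

\begin{lemma}\label{lem:local}
Let $s>d/2$ and $\tau(B)=1/(48AB^2)$.
\begin{itemize}
\item[(i)] For $\|q_0\|_{H^s}\le B$ there is a solution in $C([0,\tau(B)],H^s)$, and on this ball it is a Lipschitz function of $q_0$ with constant $2$.
\item[(ii)] Solutions in $C([0,T],H^s)$ are unique. There is a maximal solution on an interval $[0,T^*)$, $T^*=T^*(q_0)$, and if $T^*<\infty$ then $\|q(t)\|_{H^s}$ is unbounded on $[0,T^*)$.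
\item[(iii)] On $[0,T^*)$,
\begin{equation}\label{eq:gronwall}
\|q(t)\|_{H^s}\le\|q_0\|_{H^s}\exp\Big(C_s\int_0^t\|q(t')\|_\infty^2\,dt'\Big).
\end{equation}
In particular, if $T^*<\infty$ then $\|q(t)\|_\infty$ is unbounded on $[0,T^*)$.
\item[(iv)] If $q_0$ is a trigonometric polynomial, then $q\in C^\infty([0,T^*)\times\mathbb T^d)$ and \eqref{eq:nls} holds pointwise.
\end{itemize}
\end{lemma}

\begin{proof}
(i) On the ball of radius $2B$ in $C([0,\tau(B)],H^s)$ the right side of \eqref{eq:duhamel} has norm at most $B+2\tau A(2B)^3\le2B$, and it is Lipschitz in $q$ with constant $2\tau\cdot3A(2B)^2=\frac12$. Two fixed points satisfy $\|q-\tilde q\|\le\|q_0-\tilde q_0\|_{H^s}+\frac12\|q-\tilde q\|$.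

(ii) Two solutions with the same datum and norms at most $B$ satisfy $\|(q-\tilde q)(t)\|_{H^s}\le6AB^2\int_0^t\|q-\tilde q\|_{H^s}\,dt'$, so they agree by Gronwall's inequality. If $\|q(t)\|_{H^s}\le B$ on $[0,T^*)$ with $T^*<\infty$, then (i) extends $q$ by $\tau(B)$ from any time close to $T^*$, which contradicts maximality.

(iii) Two applications of Lemma~\ref{lem:product} give $\||q|^2q\|_{H^s}\le C\|q\|_\infty^2\|q\|_{H^s}$. Insert this in \eqref{eq:duhamel} and apply Gronwall's inequality.

(iv) Let $r\ge s$. The maximal $H^r$ solution is an $H^s$ solution, and it is bounded in $L^\infty$ on each $[0,T]$ with $T<T^*$, so by (iii) in $H^r$ it exists up to $T^*$. Thus $q\in C([0,T^*),H^r)$ for all $r$. Differentiating \eqref{eq:duhamel} gives $q_t=-i\partial_x^2q-2i\sigma|q|^2q\in C([0,T^*),H^{r-2})$, and by induction $q\in C^m([0,T^*),H^r)$ for all $m$ and $r$.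
\end{proof}

\begin{lemma}[Stability]\label{lem:stab}
Let $s>d/2$ and let $q\in C([0,T],H^s)$ be a solution. There are $\eta>0$ and $\Lambda<\infty$ such that every datum within distance $\eta$ of $q(0)$ in $H^s$ has a solution on $[0,T]$, and any two such solutions satisfy $\sup_{[0,T]}\|q^1-q^2\|_{H^s}\le\Lambda\|q^1(0)-q^2(0)\|_{H^s}$.
\end{lemma}

\begin{proof}
Let $B_0=1+\sup_{[0,T]}\|q\|_{H^s}$. Divide $[0,T]$ into $m$ intervals $[t_j,t_{j+1}]$ of length at most $\tau(B_0)$, and put $\eta=2^{-m}$, $\Lambda=2^m$. If $q^1$ exists up to $t_j$ and $\|q^1(t_j)-q(t_j)\|_{H^s}\le2^j\eta\le1$, then $q^1(t_j)$ and $q(t_j)$ lie in the ball of radius $B_0$, so Lemma~\ref{lem:local}(i) extends $q^1$ to $t_{j+1}$ and at most doubles the distance. Thus all these solutions lie in the ball of radius $B_0$ at each $t_j$, and the distance between two of them at most doubles on each interval.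
\end{proof}

The estimates below are made on each line separately, so the relevant conserved quantity is the mean of $|q|^2$ along the worst line. For $f\in C(\mathbb T^d)$ and $R>0$ put
\[
\operatorname{Av}_Rf(\theta)=\frac1{\pi R}\int_{\mathbb R}\operatorname{sech}(X/R)\,f(\theta+\beta X)\,dX .
\]
Since $\int\operatorname{sech}=\pi$, these averages are contractions of $C(\mathbb T^d)$. They multiply $e^{ik\cdot\theta}$ by $\frac1\pi\int\operatorname{sech}(x)e^{iR(k\cdot\beta)x}dx$, which equals $1$ if $k\cdot\beta=0$ and tends to $0$ as $R\to\infty$ otherwise, by the Riemann--Lebesgue lemma. Trigonometric polynomials are dense, so $\operatorname{Av}f=\lim_{R\to\infty}\operatorname{Av}_Rf$ exists uniformly in $\theta$. Define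
\[
I_\infty(q)=\max_\theta\operatorname{Av}|q|^2(\theta).
\]
The mean of $\operatorname{Av}f$ over $\mathbb T^d$ is that of $f$, so $I_\infty(q)>0$ unless $q=0$. If the components of $\beta$ are rationally independent, only $k=0$ survives and $I_\infty=I$; this identification is the only role of irrationality. For $\beta=(1,0)$, in contrast, $\operatorname{Av}|q|^2$ is the mean over $\theta_1$ and depends on $\theta_2$.

We record the local form of mass conservation with a forcing term. If $iZ_t=\partial_x^2Z+W$, then $\partial_t|Z|^2=2\operatorname{Re}(\bar ZZ_t)$ gives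
\begin{equation}\label{eq:mass}
\partial_t|Z|^2=\partial_x\,2\operatorname{Im}(\bar Z\,\partial_xZ)+2\operatorname{Im}(\bar ZW).
\end{equation}

\begin{lemma}\label{lem:cons}
Let $s>d/2$. For every solution $q\in C([0,T],H^s)$, $I_\infty(q(t))=I_\infty(q(0))$.
\end{lemma}

\begin{proof}
Let $q$ be smooth. In \eqref{eq:mass} take $Z=q$ and $W=2\sigma|q|^2q$, so that the last term vanishes. Apply $\operatorname{Av}_R$ and integrate by parts along the line: the derivative falls on the weight, and $\partial_t\operatorname{Av}_R|q|^2=O(1/R)$ uniformly on $[0,T]\times\mathbb T^d$. Hence $\operatorname{Av}|q(t)|^2=\operatorname{Av}|q(0)|^2$. In general, approximate $q(0)$ in $H^s$ by trigonometric polynomials. By Lemma~\ref{lem:stab} the corresponding smooth solutions converge to $q$ in $C([0,T],H^s)$, hence uniformly, and the identity passes to the limit.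
\end{proof}

The substance of the paper is the following statement, proved in Section~\ref{sec:step}.

\begin{proposition}[Uniform step]\label{prop:step}
Let $s>\frac{d+1}2$. There is $c_*>0$, depending only on $s$ and $d$, such that $T^*(q_0)>c_*/I_\infty(q_0)$ for every $q_0\in H^s\setminus\{0\}$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:general} from Proposition~\ref{prop:step}]
If $q_0=0$ then $q\equiv0$. Otherwise let $T_1=c_*/I_\infty(q_0)$. If the solution exists on $[0,jT_1]$, then $I_\infty(q(jT_1))=I_\infty(q_0)$ by Lemma~\ref{lem:cons}, and Proposition~\ref{prop:step} with datum $q(jT_1)$ extends it to $[0,(j+1)T_1]$. So the solution exists on $[0,\infty)$. Uniqueness is Lemma~\ref{lem:local}(ii), and Lemma~\ref{lem:stab} applied to the global solution on $[0,T]$ gives the locally Lipschitz dependence. For negative times let $\tilde q(t,\theta)=\overline{q(-t,\theta)}$, whose coefficients are $\overline{q_{-k}(-t)}$. Conjugating the integral equation for the index $-k$ at time $-t$, substituting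 $t'\mapsto-t'$ and using $\overline{N_{-k}(q)}=N_k(\bar q)$ shows that $\tilde q$ solves the same equation. Conjugation is an isometry of $H^s$, so the forward result gives the backward one.
\end{proof}

\section{Windows and frequency scales on the line}\label{sec:scales}

From here to Section~\ref{sec:apriori} all functions live on $\mathbb R$, and a prime or $\partial$ denotes $\partial_x$. Let $C_b$ be the space of bounded continuous functions and $C_b^\infty$ the space of smooth functions all of whose derivatives are bounded.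

\subsection{Windows}

Let $\varphi=\operatorname{sech}$. From $\varphi'=-\varphi\tanh$ and $\varphi''=(1-2\varphi^2)\varphi$ we get $|\varphi'|\le\varphi$ and $|\varphi''|\le\varphi$; also $e^{-|x|}\le\varphi(x)\le2e^{-|x|}$. For bounded measurable $f$ and $R>0$ set
\[
\|f\|_R^2=\sup_{y\in\mathbb R}\int\varphi\Big(\frac{x-y}R\Big)|f(x)|^2\,dx .
\]
This is the largest mass of $f$ in a window of length about $R$, and $\|f\|_R^2\le\pi R\|f\|_\infty^2$. The norm is translation invariant and nondecreasing in $R$. By Minkowski's inequality, convolution with a finite measure has norm at most the total variation of that measure. The letter $\phi$ always denotes a window $\phi(x)=\varphi((x-y)/R)$, for which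
\begin{equation}\label{eq:window}
|\phi'|\le R^{-1}\phi,\qquad|\phi''|\le R^{-2}\phi,\qquad\int\phi|fg|\le\|f\|_R\|g\|_R .
\end{equation}
This is why we use $\operatorname{sech}$: a derivative on the window gains a factor $R^{-1}$ and leaves the same norm. Since $\phi$ decays exponentially, integration by parts against bounded functions produces no boundary terms.

\subsection{Resolvents}

The conservation laws of Section~\ref{sec:laws} are built on the resolvent of $\partial$, so we construct the frequency decomposition from it. For $h>0$ let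
\[
J_hf(x)=\int_0^\infty h^{-1}e^{-b/h}f(x-b)\,db .
\]
For $f\in C_b$ the function $J_hf$ is $C^1$ and $h(J_hf)'=f-J_hf$. On $C_b^\infty$, $J_h$ is the inverse of $1+h\partial$, and $J_he^{i\xi x}=(1+ih\xi)^{-1}e^{i\xi x}$. For $\|\cdot\|_\infty$ and $\|\cdot\|_R$ the operator $J_h$ has norm at most $1$, and $h\partial J_h=1-J_h$ has norm at most $2$. Cauchy--Schwarz and $e^{-b/h}\le e^{-b/R}\le\varphi(b/R)$ give
\begin{equation}\label{eq:bernstein}
\|J_hf\|_\infty\le h^{-1/2}\|f\|_R\qquad\text{for }R\ge h .
\end{equation}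
The operators $\partial$ and $J_h$ commute on $C_b^\infty$. Hence an identity between rational functions of $\zeta=h\partial$, with denominators that are products of factors $1+c\zeta$, $c>0$, is an identity between operators.

For $0<h\le1$ and $v\in C_b^\infty$ put
\[
\Pi_h=J_hJ_{2h}J_{3h},\qquad z=z_h=\Pi_hv,\qquad G_m=J_{mh}v\quad(m=1,2,3).
\]
Since, for instance, $G_1=(1+2\zeta)(1+3\zeta)z$, we have
\begin{equation}\label{eq:Gz}
G_m=z+a_mhz'+b_mh^2z'',\qquad(a_1,a_2,a_3)=(5,4,3),\quad(b_1,b_2,b_3)=(6,3,2).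
\end{equation}
The function $h^2z_h''$ is our measure of the frequencies near $1/h$. It arises from $v$ through the multiplier $\mathfrak m(h\xi)$, where
\begin{equation}\label{eq:symbol}
\mathfrak m(X)=\frac{-X^2}{(1+iX)(1+2iX)(1+3iX)},\qquad|\mathfrak m(X)|\le\min(1,X^2),
\end{equation}
which vanishes to second order at $0$ and decays at infinity.

To rebuild $v$ from the pieces $h^2z_h''$ we need a smoothing operator that equals $1+O(\zeta^2)$, so that differences factor through $h^2\partial^2$. The denominator of $\Pi_h$ is $1+6\zeta+11\zeta^2+6\zeta^3$, so we take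
\begin{equation}\label{eq:T}
T_h=(1+6h\partial)\Pi_h=-\tfrac52J_h+8J_{2h}-\tfrac92J_{3h},
\end{equation}
where the coefficients come from partial fractions at $\zeta=-1,-\frac12,-\frac13$. The direct formula $v-T_hv=11h^2z''+6h^3z'''$ involves a third derivative, which we will not control a priori. Comparing two consecutive dyadic scales avoids it. Over the common denominator $(1+\frac\zeta2)(1+\frac{3\zeta}2)(1+\zeta)(1+2\zeta)(1+3\zeta)$, the numerator of $T_{h/2}-T_h$ is
\[
(1+3\zeta)^2(1+2\zeta)-(1+6\zeta)(1+\tfrac\zeta2)(1+\tfrac{3\zeta}2)=(21-\tfrac{51}4)\zeta^2+(18-\tfrac92)\zeta^3=\tfrac{33}4\zeta^2+\tfrac{27}2\zeta^3 .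
\]
Therefore
\begin{equation}\label{eq:M}
T_{h/2}v-T_hv=M_h(h^2z_h''),\qquad M_h=\frac{\frac{33}4+\frac{27}2\zeta}{(1+\frac\zeta2)(1+\frac{3\zeta}2)}=\tfrac{75}8J_{h/2}-\tfrac98J_{3h/2}.
\end{equation}
Thus $M_h$ has norm at most $\frac{21}2$. The operators $h^j\partial^j\Pi_h$ ($0\le j\le3$), $T_h$, $h\partial T_h$ and $h\partial M_h$ are combinations of products of operators $J_{ch}$ and $1-J_{ch}$, so their norms for $\|\cdot\|_R$ are bounded by absolute constants. As $h\to0$, $J_hv-v=-hJ_hv'\to0$ uniformly, and the coefficients in \eqref{eq:T} add up to $1$, so $T_hv\to v$ uniformly. Summing \eqref{eq:M},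
\begin{equation}\label{eq:series}
v-T_hv=\sum_{j\ge0}M_{h_j}(h_j^2z_{h_j}''),\qquad h_j=2^{-j}h,
\end{equation}
with uniformly convergent partial sums.

\subsection{The two controlling quantities}

Fix $2<p\le3$, $\mu>0$ and $L\ge3$. For $v\in C_b^\infty$ define
\[
\mathcal A(v)=\sup_{R\ge L}\frac{\|v\|_R}{\sqrt{\mu R}},\qquad
\mathcal B(v)=\sup_{0<h\le1}\ \sup_{R\ge L/h}\frac{\|h^2z_h''\|_R}{h^{p/2}\sqrt{\mu R}} .
\]
A bound on $\mathcal A$ says that the mean square of $v$ is of order $\mu$ on windows longer than $L$. A bound on $\mathcal B$ says that the frequencies near $1/h$ have mean square of order $\mu h^p$ on windows longer than $L/h$, which amounts to $p/2$ derivatives. Throughout, $K=252$, and $C$ denotes constants depending only on $p$.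

\begin{lemma}\label{lem:static}
Let $v\in C_b^\infty$ satisfy $\mathcal A(v)\le K$ and $\mathcal B(v)\le1$. Let $0<h\le1$, $R\ge L/h$ and $m\in\{1,2,3\}$.
\begin{itemize}
\item[(a)] $\|v-T_hv\|_R\le36\,h^{p/2}\sqrt{\mu R}$.
\item[(b)] $\|h^3z'''\|_R\le Ch^{p/2}\sqrt{\mu R}$.
\item[(c)] $\|z\|_R,\ \|G_m\|_R,\ \|z'\|_R,\ \|G_m'\|_R\le C\sqrt{\mu R}$.
\item[(d)] $\|h^2z''\|_R,\ \|G_m-v\|_R,\ \|G_1-z\|_R\le Ch\sqrt{\mu R}$.
\item[(e)] $\|v\|_\infty\le C\sqrt{\mu L}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) In \eqref{eq:series} the window $R$ may be too short for the scale $h_j$. If $R\ge L/h_j$, then $\|h_j^2z_{h_j}''\|_R^2\le\mu h_j^pR$. Otherwise monotonicity in $R$ and $L\le hR$ give $\|h_j^2z_{h_j}''\|_R^2\le\|h_j^2z_{h_j}''\|_{L/h_j}^2\le\mu h_j^{p-1}L\le\mu h_j^{p-1}hR$. In both cases $\|h_j^2z_{h_j}''\|_R\le2^{-j(p-1)/2}h^{p/2}\sqrt{\mu R}$, and $\frac{21}2\sum_j2^{-j/2}<36$.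

(b) Write $h^3z'''=h^3\partial^3\Pi_hT_hv+h^3\partial^3\Pi_h(v-T_hv)=h\partial T_h(h^2z'')+h^3\partial^3\Pi_h(v-T_hv)$ and use (a).

(c) We have $\|z\|_R,\|G_m\|_R\le\|v\|_R\le K\sqrt{\mu R}$. For $z'$ the direct estimate would lose $h^{-1}$, so we decompose toward lower frequencies. Let $\eta_j=2^jh$, $0\le j\le n$, with $\eta_n\in(\frac12,1]$. By \eqref{eq:M},
\[
v=(v-T_hv)+\sum_{j=1}^nM_{\eta_j}(\eta_j^2z_{\eta_j}'')+T_{\eta_n}v .
\]
Apply $\partial\Pi_h$. The first term contributes at most $Ch^{p/2-1}\sqrt{\mu R}$ by (a). In the $j$th term put the derivative on $M_{\eta_j}$; since $R\ge L/h\ge L/\eta_j$, it contributes at most $C\eta_j^{p/2-1}\sqrt{\mu R}$, and these numbers sum to at most $C\sqrt{\mu R}$ because $p>2$. The last term is at most $C\eta_n^{-1}\|v\|_R\le C\sqrt{\mu R}$. For $G_m'=z'+a_mhz''+b_mh^2z'''$ use $\|hz''\|_R\le h^{p/2-1}\sqrt{\mu R}$ and (b).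

(d) We have $h^{p/2}\le h$, $G_m-v=-mhG_m'$ and $G_1-z=5hz'+6h^2z''$.

(e) Use \eqref{eq:series} with $h=1$. By \eqref{eq:T} and \eqref{eq:bernstein} with $R=L\ge3$, $\|T_1v\|_\infty\le15\|v\|_L\le15K\sqrt{\mu L}$. By \eqref{eq:M} and \eqref{eq:bernstein} with $R=L/h_j$,
\[
\|M_{h_j}(h_j^2z_{h_j}'')\|_\infty^2\le Ch_j^{-1}\cdot\mu h_j^p\cdot L/h_j=C\mu L\,h_j^{p-2}.
\]
The square roots are summable because $p>2$.
\end{proof}

The last display explains the threshold $p>2$: one power of $h^{-1}$ is the price of passing from $L^2$ to $L^\infty$ at scale $h$, and the other is the length of the window.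

Our a priori bounds are proved by continuity. Let $v\in C^\infty([0,t_0]\times\mathbb R)$ have all derivatives in $t$ and $x$ bounded. The quantities $\mathcal A$ and $\mathcal B$ are seminorms with $\mathcal A(f)\le\sqrt{\pi/\mu}\,\|f\|_\infty$ and $\mathcal B(f)\le\sqrt{\pi/\mu}\,\|f''\|_\infty$, the latter because $h^{2-p/2}\le1$. Hence $\|v(t)\|_\infty$, $\mathcal A(v(t))$ and $\mathcal B(v(t))$ are continuous in $t$. Suppose that upper bounds on these quantities hold strictly at $t=0$, and that whenever they hold on $[0,t]$ they hold strictly at $t$. Then they hold on $[0,t_0]$, since otherwise the largest interval $[0,t]$ on which they hold could be enlarged. We call this the \emph{continuity principle}.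

\section{The model case: the linear equation}\label{sec:linear}

For the linear equation every piece of the decomposition is itself a solution, and the whole mechanism is visible in a few lines.

\begin{proposition}\label{prop:linear}
Let $2<p\le3$. There is $\delta>0$ depending only on $p$ with the following property. Let $\mu>0$, $L\ge3$, $0<t_0\le\delta L$, and let $v\in C^\infty([0,t_0]\times\mathbb R)$ solve $iv_t=v_{xx}$ with all derivatives bounded. If $\mathcal A(v(0))\le1$ and $\mathcal B(v(0))\le\frac12$, then $\|v(t)\|_\infty\le C\sqrt{\mu L}$ on $[0,t_0]$.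
\end{proposition}

\begin{proof}
Assume $\mathcal A\le K$ and $\mathcal B\le1$ on $[0,t]$. We improve both bounds at time $t$; the continuity principle and Lemma~\ref{lem:static}(e) then finish the proof.

\emph{High frequencies.} Let $0<h\le1$ and $R\ge L/h$. The function $Z=h^2z_h''$ solves the linear equation, so \eqref{eq:mass}, \eqref{eq:window} and Lemma~\ref{lem:static}(b) give
\[
\Big|\frac d{dt}\int\phi|Z|^2\Big|=2\Big|\int\phi'\operatorname{Im}(\bar ZZ')\Big|\le\frac2{hR}\|h^2z''\|_R\|h^3z'''\|_R\le C\mu h^{p-1}.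
\]
The factor $1/(hR)$ is the speed $1/h$ divided by the window length. Since $t\le\delta L\le\delta hR$, we get $\|Z(t)\|_R^2\le(\frac14+C\delta)\mu h^pR$, so $\mathcal B(v(t))^2\le\frac12$ for small $\delta$.

\emph{Low frequencies.} Applying \eqref{eq:mass} to $v$ itself would require a bound on $v'$, so we apply it to $G_m=J_mv$ ($h=1$), for which $\|G_m'\|_R\le2\|v\|_R$. For $R\ge L$,
\[
\Big|\frac d{dt}\int\phi|G_m|^2\Big|\le2R^{-1}\|G_m\|_R\|G_m'\|_R\le4K^2\mu ,
\]
so $\|G_m(t)\|_R^2\le(1+4K^2\delta)\mu R\le2\mu R$ for small $\delta$. By \eqref{eq:T} and Lemma~\ref{lem:static}(a), $\mathcal A(v(t))\le15\sqrt2+36<K$.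
\end{proof}

For the nonlinear equation, $Z=h^2z_h''$ satisfies $iZ_t=Z''+W$ with $W=2\sigma h^2\partial^2\Pi_h(|v|^2v)$, and \eqref{eq:mass} acquires the term $2\operatorname{Im}(\bar ZW)$. This term is not written as a derivative, so it gains no factor $1/R$. Even a bound of its integral against $\phi$ by $C\|v\|_\infty^2\mu h^pR$ would be harmless only for times of order $\|v\|_\infty^{-2}$, whereas we need times of order $1/\mu$, and the mean square $\mu$ may be far smaller than $\|v\|_\infty^2$. We need exact conservation laws.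

The next section shows that the densities $|J_hv|^2$ have exactly conserved nonlinear counterparts. We therefore rewrite $|h^2z''|^2$ in terms of the $|G_m|^2$. On $v=e^{i\xi x}$, with $X=h\xi$, we have $|G_m|^2=(1+m^2X^2)^{-1}=1-m^2X^2+\cdots$, while $|h^2z''|^2=O(X^4)$. A combination $\sum c_m|G_m|^2$ is $O(X^4)$ exactly when
\begin{equation}\label{eq:cm}
\sum_mc_m=0,\qquad\sum_mc_mm^2=0 .
\end{equation}
Two conditions require three terms, and for $m=1,2,3$ the solution is $(c_1,c_2,c_3)=(5,-8,3)$ up to a factor. Indeed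
\[
\frac5{1+X^2}-\frac8{1+4X^2}+\frac3{1+9X^2}=\frac{120X^4}{(1+X^2)(1+4X^2)(1+9X^2)}=120|\mathfrak m(X)|^2 .
\]
With only two resolvents the combination would vanish like $X^2$, which corresponds to $p\le2$, below the threshold of Lemma~\ref{lem:static}(e). Pointwise, the identity holds up to derivatives, both for the densities and for their fluxes.

\begin{lemma}\label{lem:quad}
For $v\in C_b^\infty$, $h>0$ and $(c_1,c_2,c_3)=(5,-8,3)$,
\begin{align}
\sum_mc_m|G_m|^2&=120h^4|z''|^2+\partial_x\big[2h|z|^2+24h^2\operatorname{Re}(\bar zz')+72h^3|z'|^2\big],\label{eq:quadE}\\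
\sum_mc_m\operatorname{Im}(\bar G_m'G_m)&=120h^4\operatorname{Im}(\bar z'''z'')\notag\\
&\quad+\partial_x\big[2h\operatorname{Im}(\bar z'z)+12h^2\operatorname{Im}(\bar z''z)+72h^3\operatorname{Im}(\bar z''z')\big].\label{eq:quadF}
\end{align}
\end{lemma}

\begin{proof}
With $a_m,b_m$ from \eqref{eq:Gz},
\[
\begin{aligned}
&\textstyle\sum c_ma_m=25-32+9=2,\qquad\sum c_mb_m=30-24+6=12,\qquad\sum c_ma_m^2=125-128+27=24,\\
&\textstyle\sum c_ma_mb_m=150-96+18=72,\qquad\sum c_mb_m^2=180-72+12=120 .
\end{aligned}
\]
Expanding \eqref{eq:Gz},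
\[
|G_m|^2=|z|^2+a_mh(|z|^2)'+h^2\big[a_m^2|z'|^2+2b_m\operatorname{Re}(\bar zz'')\big]+a_mb_mh^3(|z'|^2)'+b_m^2h^4|z''|^2 .
\]
Since $\operatorname{Re}(\bar zz'')=(\operatorname{Re}\bar zz')'-|z'|^2$, the total coefficient of $h^2|z'|^2$ is $24-2\cdot12=0$, and \eqref{eq:quadE} follows. Likewise, after discarding the real terms $|z'|^2$ and $|z''|^2$,
\[
\operatorname{Im}(\bar G_m'G_m)=\operatorname{Im}\Big[\bar z'z+a_mh\,\bar z''z+h^2\big(b_m\bar z'z''+a_m^2\bar z''z'+b_m\bar z'''z\big)+a_mb_mh^3\bar z'''z'+b_m^2h^4\bar z'''z''\Big].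
\]
Here $\operatorname{Im}(\bar z''z)=(\operatorname{Im}\bar z'z)'$, $\operatorname{Im}(\bar z'''z')=(\operatorname{Im}\bar z''z')'$, $\operatorname{Im}(\bar z'z'')=-\operatorname{Im}(\bar z''z')$ and $\operatorname{Im}(\bar z'''z)=(\operatorname{Im}\bar z''z)'-\operatorname{Im}(\bar z''z')$. The total coefficient of $h^2\operatorname{Im}(\bar z''z')$ is $24-12-12=0$, and \eqref{eq:quadF} follows.
\end{proof}

\section{Local conservation laws from a Riccati equation}\label{sec:laws}

In this section $v\in C^\infty([0,t_0]\times\mathbb R)$ has all derivatives bounded and satisfies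
\begin{equation}\label{eq:line}
iv_t=v_{xx}+2\sigma|v|^2v,\qquad|v|\le\varepsilon\le\tfrac19 .
\end{equation}
Let $0<h\le3$ and $\nu=1/h$; the range up to $3$ accommodates the parameters $h,2h,3h$ of the previous sections.

To see where the conserved densities come from, consider the Zakharov--Shabat system
\[
\psi_1'=-\tfrac\nu2\psi_1+v\psi_2,\qquad\psi_2'=\tfrac\nu2\psi_2-\sigma\bar v\psi_1 .
\]
The ratio $w=\psi_1/\psi_2$ solves the Riccati equation $w'=v-\nu w+\sigma\bar vw^2$. In the derivative of $|\psi_2|^2+\sigma|\psi_1|^2$ the terms containing $v$ cancel and $\nu(|\psi_2|^2-\sigma|\psi_1|^2)$ remains, so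
\[
\partial_x\log\big(|\psi_2|^2+\sigma|\psi_1|^2\big)=\nu-2\sigma\nu\,\frac{|w|^2}{1+\sigma|w|^2}.
\]
Thus $|w|^2/(1+\sigma|w|^2)$ is, up to constants, an $x$-derivative, and so is its time derivative. The special property of \eqref{eq:line} is that the resulting flux is a local expression in $w$. The proofs below use only the Riccati equation, normalized by $w=hg$ so that $g$ is a nonlinear perturbation of $J_hv$.

\begin{lemma}\label{lem:riccati}
For each $t$ there is a unique $g=g_h(t)\in C_b$ with $\|g\|_\infty\le2\varepsilon$ and $g=J_h(v+\sigma h^2\bar vg^2)$. It lies in $C_b^\infty$ and satisfies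
\begin{equation}\label{eq:riccati}
hg'=v-g+\sigma h^2\bar vg^2 .
\end{equation}
Moreover $g\in C^1([0,t_0],C_b)$, and $g_t$ is $C^1$ in $x$ with $h(g_t)'=v_t+\sigma h^2\bar v_tg^2-(1-2\sigma h^2\bar vg)g_t$.
\end{lemma}

\begin{proof}
On the ball $\|g\|_\infty\le2\varepsilon$ the map $g\mapsto J_h(v+\sigma h^2\bar vg^2)$ has norm at most $\varepsilon+36\varepsilon^3\le2\varepsilon$ and Lipschitz constant at most $9\varepsilon\cdot4\varepsilon\le\frac49$, so it has a unique fixed point. Equation \eqref{eq:riccati} follows from $h\partial J_h=1-J_h$, and differentiating it repeatedly gives $g\in C_b^\infty$. For two times $t,t'$,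
\[
(1-\mathcal L_{t,t'})\big(g(t)-g(t')\big)=J_h\Big(v(t)-v(t')+\sigma h^2\big(\bar v(t)-\bar v(t')\big)g(t)^2\Big),
\]
where $\mathcal L_{t,t'}f=\sigma h^2J_h\big(\bar v(t')(g(t)+g(t'))f\big)$ has norm at most $\frac49$ on $C_b$. Inverting by a Neumann series shows that $g$ is Lipschitz in $t$, so $\mathcal L_{t,t'}\to\mathcal L_{t,t}$ in norm as $t'\to t$. Divide by $t-t'$; the difference quotients of $v$ converge uniformly because $v_{tt}$ is bounded. Hence $g_t=(1-\mathcal L_{t,t})^{-1}J_h(v_t+\sigma h^2\bar v_tg^2)$ exists in $C_b$ and is continuous in $t$. Equivalently $g_t=J_h(v_t+\sigma h^2\bar v_tg^2+2\sigma h^2\bar vgg_t)$, which gives the last formula.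
\end{proof}

Although $w=hg$ depends on all values of $v$ to the left of $x$, its time derivative is a polynomial in $w$ with local coefficients. The linear case suggests the form: there $w'=v-\nu w$ and $w_t=-iw''=i(\nu v-v_x)-i\nu^2w$.

\begin{lemma}\label{lem:wt}
We have $w_t=\mathcal K:=\kappa_0+\kappa_1w+\kappa_2w^2$, where
\[
\kappa_0=i(\nu v-v_x),\qquad\kappa_1=-i(\nu^2+2\sigma|v|^2),\qquad\kappa_2=i\sigma(\nu\bar v+\bar v_x).
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:riccati}, $w'=v-\nu w+\sigma\bar vw^2$ and $(w_t)'=v_t+\sigma\bar v_tw^2+(-\nu+2\sigma\bar vw)w_t$. We show that $\mathcal K$ solves the same linear equation as $w_t$. Substituting for $w'$ in $\mathcal K'=\kappa_0'+\kappa_1'w+\kappa_2'w^2+(\kappa_1+2\kappa_2w)w'$, we find that the cubic terms cancel in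
\[
\mathcal K'-(-\nu+2\sigma\bar vw)\mathcal K=(\kappa_0'+\nu\kappa_0+\kappa_1v)+(\kappa_1'+2\kappa_2v-2\sigma\bar v\kappa_0)\,w+(\kappa_2'-\nu\kappa_2-\sigma\bar v\kappa_1)\,w^2 .
\]
The three coefficients are
\begin{align*}
&i(\nu v_x-v_{xx})+i(\nu^2v-\nu v_x)-i(\nu^2+2\sigma|v|^2)v=-iv_{xx}-2i\sigma|v|^2v=v_t,\\
&-2i\sigma(\bar vv_x+v\bar v_x)+2i\sigma(\nu|v|^2+v\bar v_x)-2i\sigma(\nu|v|^2-\bar vv_x)=0,\\
&i\sigma(\nu\bar v_x+\bar v_{xx})-i\sigma(\nu^2\bar v+\nu\bar v_x)+i\sigma(\nu^2+2\sigma|v|^2)\bar v=\sigma\big(i\bar v_{xx}+2i\sigma|v|^2\bar v\big)=\sigma\bar v_t .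
\end{align*}
This is the one place where the exact form of \eqref{eq:line} is used. The bounded function $\Xi=w_t-\mathcal K$ therefore solves $\Xi'=(-\nu+2\sigma\bar vw)\Xi$, and $\operatorname{Re}(-\nu+2\sigma\bar vw)\le-\nu(1-4h^2\varepsilon^2)\le-\nu/2$. Hence $|\Xi(x)|\le e^{-\nu(x-x_0)/2}\sup|\Xi|$ for $x_0<x$, and letting $x_0\to-\infty$ gives $\Xi=0$.
\end{proof}

\begin{lemma}\label{lem:law}
We have $\partial_tE+\partial_xF=0$, where
\[
E=\frac{|g|^2}{1+\sigma h^2|g|^2},\qquad F=\frac{2\operatorname{Im}(\bar g'g)}{1-h^4|g|^4}.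
\]
Moreover $\frac12|g|^2\le E\le2|g|^2$ and $|F|\le4|g||g'|$, and for every window $\phi$,
\begin{equation}\label{eq:localized}
\frac d{dt}\int\phi E=\int\phi'F,\qquad\frac d{dt}\int\phi'E=\int\phi''F .
\end{equation}
\end{lemma}

\begin{proof}
Let $y=|w|^2$, $\bar vw=\alpha+i\gamma$ with $\alpha,\gamma$ real, and $\Omega=\operatorname{Im}(\bar v_xw)$. In $\frac12y_t=\operatorname{Re}(\bar w\mathcal K)$ the term $\bar w\kappa_0$ contributes $\nu\gamma-\Omega$, the term $\kappa_1y$ is imaginary, and $y\kappa_2w$ contributes $-\sigma y(\nu\gamma+\Omega)$. Thus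
\[
\tfrac12y_t=\nu\gamma(1-\sigma y)-\Omega(1+\sigma y).
\]
The Riccati equation gives $\bar vw'=|v|^2-\nu\bar vw+\sigma(\bar vw)^2$ and $\bar w'w=\bar vw-\nu y+\sigma y\,v\bar w$, so
\[
\gamma_x=\Omega-\nu\gamma+2\sigma\alpha\gamma,\qquad y_x=2\alpha(1+\sigma y)-2\nu y,\qquad\operatorname{Im}(\bar w'w)=\gamma(1-\sigma y).
\]
In the quotient rule the terms $2\sigma\alpha\gamma/(1+\sigma y)$ cancel:
\[
\partial_x\frac\gamma{1+\sigma y}=\frac{\Omega-\nu\gamma}{1+\sigma y}+\frac{2\sigma\nu\gamma y}{(1+\sigma y)^2}=\frac\Omega{1+\sigma y}-\frac{\nu\gamma(1-\sigma y)}{(1+\sigma y)^2}=-\frac12\,\frac{y_t}{(1+\sigma y)^2}=-\frac12\,\partial_t\frac y{1+\sigma y}.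
\]
Since $\gamma/(1+\sigma y)=\operatorname{Im}(\bar w'w)/(1-y^2)$, division by $h^2$ gives the law. The bounds follow from $y\le9\cdot4\varepsilon^2\le\frac49$, and \eqref{eq:localized} is integration by parts.
\end{proof}

Smallness of $v$ keeps the denominators of $E$ and $F$ away from zero for both signs, which is why $\sigma$ plays no role in the result.

\section{The a priori estimate}\label{sec:apriori}

We now prove the nonlinear version of Proposition~\ref{prop:linear}. The new constraint is that the bound $C\sqrt{\mu L}$ of Lemma~\ref{lem:static}(e) must be small, so that the Riccati solutions exist. This fixes $L$ as a small multiple of $1/\mu$.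

\begin{proposition}\label{prop:key}
Let $2<p\le3$. There are $\varepsilon,\delta,\varepsilon_1,\mu_0\in(0,1)$ depending only on $p$ with the following property. Let $0<\mu\le\mu_0$, $L=\varepsilon_1/\mu$ and $0<t_0\le\delta L$, and let $v\in C^\infty([0,t_0]\times\mathbb R)$ solve $iv_t=v_{xx}+2\sigma|v|^2v$ with all derivatives bounded. If
\begin{equation}\label{eq:data}
\|v(0)\|_\infty\le\tfrac\varepsilon2,\qquad\mathcal A(v(0))\le1,\qquad\mathcal B(v(0))\le\tfrac12,
\end{equation}
then $\|v(t)\|_\infty\le\varepsilon$ on $[0,t_0]$.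
\end{proposition}

\begin{proof}
We require $\varepsilon\le\frac19$ and $L\ge3$ from the start. The constants $C$, and those implied by $O(\cdot)$, depend only on $p$. By the continuity principle it suffices to assume
\begin{equation}\label{eq:boot}
\|v\|_\infty\le\varepsilon,\qquad\mathcal A(v)\le K,\qquad\mathcal B(v)\le1\qquad\text{on }[0,t],\quad t\le t_0,
\end{equation}
and to prove strict inequalities at time $t$. Lemma~\ref{lem:static} and Section~\ref{sec:laws} apply on $[0,t]$. Let $0<h\le1$ and $R\ge L/h$. For $m=1,2,3$ let $g_m,E_m,F_m$ be the functions $g,E,F$ with parameter $mh$, and let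
\[
r_m=g_m-G_m=\sigma(mh)^2J_{mh}(\bar vg_m^2).
\]

\medskip\noindent\emph{Step 1: the nonlinear corrections.} The fixed point equation gives $\|g_m\|_R\le\|v\|_R+9\cdot2\varepsilon^2\|g_m\|_R$, so $\|g_m\|_R\le2\|v\|_R$. Next $\|\bar vg_m^2\|_R\le4\varepsilon^2\|v\|_R$ and $r_m'=\sigma mh(1-J_{mh})(\bar vg_m^2)$, so
\begin{equation}\label{eq:r}
\|r_m\|_R\le36\varepsilon^2h^2\|v\|_R\le C\varepsilon^2h^2\sqrt{\mu R},\qquad\|r_m'\|_R\le C\varepsilon^2h\sqrt{\mu R}.
\end{equation}
Together with Lemma~\ref{lem:static}(c),(d) this yields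
\begin{equation}\label{eq:g}
\|g_m\|_R,\ \|g_m'\|_R\le C\sqrt{\mu R},\qquad\|g_m-v\|_R,\ \|g_1-z\|_R\le Ch\sqrt{\mu R}.
\end{equation}

\medskip\noindent\emph{Step 2: the supremum.} Lemma~\ref{lem:static}(e) gives $\|v(t)\|_\infty\le C\sqrt{\varepsilon_1}\le\varepsilon/2$ if $\varepsilon_1$ is small in terms of $\varepsilon$.

\medskip\noindent\emph{Step 3: low frequencies.} Take $h=1$ and $R\ge L$. By \eqref{eq:localized}, \eqref{eq:window} and \eqref{eq:g}, $|\frac d{dt}\int\phi E_m|\le4R^{-1}\|g_m\|_R\|g_m'\|_R\le C\mu$. At time $0$, $\int\phi E_m\le2\|g_m\|_R^2\le8\|v\|_R^2\le8\mu R$. At time $t\le\delta R$ we get $\|g_m\|_R^2\le2(8+C\delta)\mu R\le17\mu R$ if $2C\delta\le1$. If $36K\varepsilon^2\le1$, then \eqref{eq:r} gives $\|r_m\|_R\le\sqrt{\mu R}$, so $\|G_m\|_R\le(\sqrt{17}+1)\sqrt{\mu R}\le6\sqrt{\mu R}$. By \eqref{eq:T} and Lemma~\ref{lem:static}(a), $\mathcal A(v(t))\le15\cdot6+36=K/2$.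

\medskip\noindent\emph{Step 4: an almost conserved quantity for the high frequencies.} The natural candidate is $\sum c_m\int\phi E_m$ with $(c_m)=(5,-8,3)$. It must agree with $120\int\phi|h^2z''|^2$ up to an error that is small compared with $\mu h^pR$, and two terms threaten this. The first is the quartic part of $E_m$, of size $\varepsilon^2h^2\mu R$. We show that its leading term is $\sigma(mh)^2|v|^4$, so the second condition in \eqref{eq:cm} removes it. (Formally, $E_m=|v|^2-(mh)^2(|v'|^2-\sigma|v|^4)+\cdots$ modulo derivatives: the two conditions \eqref{eq:cm} remove the mass density and the energy density.) The second is the term $-2h\int\phi'|z|^2$ produced by \eqref{eq:quadE}. It is of size $h\mu\le h^2\mu R/L$, which is too large for small $h$ since $p>2$. It is close to $-2h\int\phi'E_1$, whose growth is controlled by the second identity in \eqref{eq:localized}, so we add it back and define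
\[
D=\sum_mc_m\int\phi E_m\,dx+2h\int\phi'E_1\,dx .
\]
We claim that on $[0,t]$
\begin{equation}\label{eq:Dsize}
D=120\int\phi|h^2z''|^2\,dx+O\big((\varepsilon^2+L^{-1})h^3\mu R\big).
\end{equation}

Expand $E_m=|g_m|^2-\sigma(mh)^2|g_m|^4+(mh)^4|g_m|^6/(1+\sigma(mh)^2|g_m|^2)$ and $|g_m|^2=|G_m|^2+2\operatorname{Re}(\bar G_mr_m)+|r_m|^2$. This gives
\[
E_m=|G_m|^2+\sigma(mh)^2X_m+Y_m,\qquad X_m=2\operatorname{Re}\big(\bar G_mJ_{mh}(\bar vg_m^2)\big)-|g_m|^4,
\]
with $|Y_m|\le|r_m|^2+2(mh)^4(2\varepsilon)^4|g_m|^2$, so $\int\phi|Y_m|=O(\varepsilon^4h^4\mu R)$. We show that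
\begin{equation}\label{eq:X}
\int\phi X_m=\int\phi|v|^4+O(\varepsilon^2h\mu R).
\end{equation}
First remove $J_{mh}$. Since $J_{mh}=1-mh\,\partial J_{mh}$, integration by parts gives
\[
\int\phi\,\bar G_mJ_{mh}(\bar vg_m^2)=\int\phi\,\bar G_m\bar vg_m^2+mh\int(\phi\bar G_m)'J_{mh}(\bar vg_m^2),
\]
and the last term is at most $3h(R^{-1}\|G_m\|_R+\|G_m'\|_R)\,4\varepsilon^2\|v\|_R=O(\varepsilon^2h\mu R)$. Then replace $G_m$ and $g_m$ by $v$. From
\[
\bar G_m\bar vg_m^2-|v|^4=\bar v\big[(\bar G_m-\bar v)g_m^2+\bar v(g_m-v)(g_m+v)\big]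
\]
we get $|\bar G_m\bar vg_m^2-|v|^4|\le4\varepsilon^2|v|\,(|G_m-v|+|g_m-v|)$, and factoring the difference of fourth powers gives $\big||g_m|^4-|v|^4\big|\le5\varepsilon^2(|g_m|+|v|)|g_m-v|$. By \eqref{eq:window}, \eqref{eq:g} and Lemma~\ref{lem:static}(d), both differences integrate against $\phi$ to $O(\varepsilon^2h\mu R)$. Hence $\int\phi X_m=(2-1)\int\phi|v|^4+O(\varepsilon^2h\mu R)$, which is \eqref{eq:X}.

Because $\sum c_mm^2=0$, the terms $\int\phi|v|^4$ cancel, and \eqref{eq:quadE} with Lemma~\ref{lem:static}(c) gives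
\begin{align*}
\sum_mc_m\int\phi E_m&=\sum_mc_m\int\phi|G_m|^2+O(\varepsilon^2h^3\mu R)\\
&=120\int\phi|h^2z''|^2-2h\int\phi'|z|^2+O(R^{-1}h^2\mu R)+O(\varepsilon^2h^3\mu R).
\end{align*}
For the second part of $D$ we use $|E_1-|g_1|^2|\le2h^2|g_1|^4\le8\varepsilon^2h^2|g_1|^2$ and $\big||g_1|^2-|z|^2\big|\le(|g_1|+|z|)|g_1-z|$. These give $\int\phi\,\big|E_1-|z|^2\big|=O(h\mu R)$, hence $2h\int\phi'E_1=2h\int\phi'|z|^2+O(h^2\mu)$. Adding the two parts and using $h^2\mu=h^3\mu R/(hR)\le h^3\mu R/L$ proves \eqref{eq:Dsize}.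

\medskip\noindent\emph{Step 5: growth of $D$.} We claim that $|\dot D|\le C\mu h^{p-1}$ on $[0,t]$, the same rate as in the linear case. By \eqref{eq:localized}, $\dot D=\sum c_m\int\phi'F_m+2h\int\phi''F_1$. The definition of $F_m$ gives $F_m=2\operatorname{Im}(\bar g_m'g_m)+(mh)^4|g_m|^4F_m$, so
\[
F_m=2\operatorname{Im}(\bar G_m'G_m)+2\operatorname{Im}(\bar r_m'G_m+\bar G_m'r_m+\bar r_m'r_m)+(mh)^4|g_m|^4F_m .
\]
We estimate the contributions in turn, using $R^{-1}\le h/L\le h$.
\begin{itemize}
\item By \eqref{eq:quadF} and one integration by parts, the quadratic part contributes at most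
\[
\frac{240}{hR}\|h^3z'''\|_R\|h^2z''\|_R+\frac C{R^2}\big(h\|z'\|_R\|z\|_R+\|h^2z''\|_R\|z\|_R+h\|h^2z''\|_R\|z'\|_R\big),
\]
which is $O(\mu h^{p-1})+O(h\mu/R)=O(\mu h^{p-1})+O(\mu h^2)$ by Lemma~\ref{lem:static}(b)--(d).
\item For $\bar r_m'G_m$ the direct bound from \eqref{eq:r} is $O(\varepsilon^2h\mu)$, which is too weak. Moving the derivative,
\[
\int\phi'\operatorname{Im}(\bar r_m'G_m)=-\int\phi''\operatorname{Im}(\bar r_mG_m)-\int\phi'\operatorname{Im}(\bar r_mG_m')=O(\varepsilon^2h^2\mu).
\]
\item Directly from \eqref{eq:r} and \eqref{eq:g}, the terms $\bar G_m'r_m$, $\bar r_m'r_m$ and $(mh)^4|g_m|^4F_m$ contribute $O(\varepsilon^2h^2\mu)$, $O(\varepsilon^4h^3\mu)$ and $O(\varepsilon^4h^4\mu)$.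
\item Finally $2h|\int\phi''F_1|\le8hR^{-2}\|g_1\|_R\|g_1'\|_R=O(h\mu/R)=O(\mu h^2)$.
\end{itemize}
Since $p\le3$, we have $h^2\le h^{p-1}$, and the claim follows.

\medskip\noindent\emph{Step 6: high frequencies.} As $t\le\delta L\le\delta hR$, Step 5 gives $|D(t)-D(0)|\le C\delta\mu h^pR$. Use \eqref{eq:Dsize} at times $0$ and $t$, the inequality $h^3\le h^p$ and $\mathcal B(v(0))^2\le\frac14$, and take the supremum over the center of the window:
\[
120\,\|h^2z''(t)\|_R^2\le30\mu h^pR+C(\varepsilon^2+L^{-1}+\delta)\mu h^pR\le60\mu h^pR,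
\]
provided $C(\varepsilon^2+L^{-1}+\delta)\le30$. Thus $\mathcal B(v(t))^2\le\frac12$.

\medskip\noindent\emph{Choice of constants.} Choose $\varepsilon\le\frac19$ and $\delta$ small and $L_0\ge3$ large so that the conditions in Steps 3 and 6 hold for $L\ge L_0$. Then choose $\varepsilon_1$ as in Step 2, and put $\mu_0=\min(\varepsilon_1/L_0,\frac12)$, so that $\mu\le\mu_0$ implies $L\ge L_0$.
\end{proof}

The upper bound $p\le3$ is the price of the nonlinear errors of order $\varepsilon^2h^3$ that remain in \eqref{eq:Dsize} after the quartic cancellation. Without that cancellation they would be of order $\varepsilon^2h^2$, and no exponent $p>2$ would be admissible in Step 6.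

\section{From the torus to the line}\label{sec:step}

To verify the hypothesis on $\mathcal B$ we must pass from a Sobolev norm on $\mathbb T^d$ to a mean square on an individual line. A line has codimension $d-1$, and the restriction costs $\frac{d-1}2$ derivatives.

\begin{lemma}\label{lem:trace}
Let $\rho>\frac{d-1}2$. There is $C_0$, depending only on $\rho$, $d$ and $\beta$, such that for all $R\ge1$, $\theta\in\mathbb T^d$, $y\in\mathbb R$ and all trigonometric polynomials $f=\sum f_ke^{ik\cdot\theta}$,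
\[
\int\varphi\Big(\frac{x-y}R\Big)|f(\theta+\beta x)|^2\,dx\le C_0R\,\|f\|_{H^\rho}^2 .
\]
\end{lemma}

\begin{proof}
We first reduce to a window of unit length. For $x,x'\in[n,n+1]$ and $R\ge1$ we have $\varphi((x-y)/R)\le2e\,e^{-|x'-y|/R}$. Integrating in $x'$ and summing over $n$ gives $\sum_n\sup_{x\in[n,n+1]}\varphi((x-y)/R)\le4eR$. Also $\int_n^{n+1}|f(\theta+\beta x)|^2dx\le e\int e^{-x^2}|f(\theta+\beta n+\beta x)|^2dx$. It therefore suffices to bound, uniformly in $\theta$,
\[
\int e^{-x^2}|f(\theta+\beta x)|^2dx\le\sum_{k,l}|f_k||f_l|\,\Gamma((k-l)\cdot\beta),\qquad\Gamma(\eta)=\int e^{-x^2}e^{i\eta x}dx=\sqrt\pi\,e^{-\eta^2/4}.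
\]
Since $|f_k||f_l|\le\frac12\langle k\rangle^{2\rho}|f_k|^2\langle l\rangle^{-2\rho}+\frac12\langle l\rangle^{2\rho}|f_l|^2\langle k\rangle^{-2\rho}$ and $\Gamma$ is even, the double sum is at most $\|f\|_{H^\rho}^2\sup_k\sum_l\langle l\rangle^{-2\rho}\Gamma((k-l)\cdot\beta)$. Fix $k$ and, for $j\in\mathbb Z$, consider the $l$ with $j\le(k-l)\cdot\beta<j+1$. The cubes $l+[0,1)^d$ are disjoint and lie in a slab orthogonal to $\beta$ of width $|\beta|^{-1}+2\sqrt d$, and $\langle\xi\rangle\le(1+\sqrt d)\langle l\rangle$ on the cube of $l$. Hence the sum of $\langle l\rangle^{-2\rho}$ over these $l$ is at most a constant times $\int_{\mathbb R^{d-1}}\langle\xi'\rangle^{-2\rho}d\xi'$, which is finite because $2\rho>d-1$; for $d=1$ the integral is replaced by $1$. The bound is independent of $j$ and $k$, and $\sum_j\sup_{[j,j+1]}\Gamma<\infty$.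
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:step}]
Since $s>\frac{d+1}2$, we can fix $p\in(2,3]$, depending only on $s$ and $d$, with $\rho:=s-\frac p2>\frac{d-1}2$; for $d=2$ and $s\ge2$ one may take $p=\frac52$. This is where the hypothesis on $s$ is used: $\frac{d-1}2$ derivatives for the restriction to a line, and $\frac p2>1$ for Proposition~\ref{prop:key}. Let $\varepsilon,\delta,\varepsilon_1,\mu_0$ be as in that proposition, and put
\[
c_*=\frac{\delta\varepsilon_1}{2\pi},\qquad I_\infty=I_\infty(q_0)>0,\qquad T_1=\frac{c_*}{I_\infty}.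
\]

\emph{Smooth approximations.} Proposition~\ref{prop:key} concerns smooth solutions, so let $q_0^n$ be the truncation of $q_0$ to $|k|\le n$ and $q^n$ its maximal solution, smooth on $[0,T_n^*)$ by Lemma~\ref{lem:local}(iv). Then $q_0^n\to q_0$ in $H^s$ and uniformly. Choose $R_*\ge1$ with $\operatorname{Av}_{R'}|q_0|^2\le\frac32I_\infty$ for $R'\ge R_*$, and $n_0$ with $\||q_0^n|^2-|q_0|^2\|_\infty\le\frac12I_\infty$ for $n\ge n_0$. Evaluating the average at $\theta+\beta Y$, we obtain
\begin{equation}\label{eq:avg}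
\int\varphi\Big(\frac{X-Y}{R'}\Big)|q_0^n(\theta+\beta X)|^2dX\le2\pi I_\infty R'\qquad\text{for all }\theta,\ Y,\ R'\ge R_*,\ n\ge n_0 .
\end{equation}

\emph{Rescaling.} Fix $n\ge n_0$ and $\theta\in\mathbb T^d$. For $\lambda\ge1$ let
\[
v(t,x)=\lambda^{-1}q^n(\lambda^{-2}t,\theta+\beta x/\lambda),\qquad\mu=\frac{2\pi I_\infty}{\lambda^2},\qquad L=\frac{\varepsilon_1}\mu=\frac{\varepsilon_1\lambda^2}{2\pi I_\infty}.
\]
Each term of $iv_t=v_{xx}+2\sigma|v|^2v$ is $\lambda^{-3}$ times the corresponding term of \eqref{eq:nls}, so $v$ is a solution on $[0,\lambda^2T_n^*)$, with all derivatives bounded on compact time intervals. We check the hypotheses of Proposition~\ref{prop:key} for large $\lambda$, uniformly in $n$ and $\theta$. Take $\lambda$ so large that $\mu\le\mu_0$, $\lambda^{-1}\sup_n\|q_0^n\|_\infty\le\varepsilon/2$ and $L/\lambda\ge R_*$. The first condition in \eqref{eq:data} then holds.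

For $R\ge L$, the substitution $x=\lambda X$ and \eqref{eq:avg} with $R'=R/\lambda\ge R_*$ give $\|v(0)\|_R^2\le\lambda^{-1}\cdot2\pi I_\infty R/\lambda=\mu R$, so $\mathcal A(v(0))\le1$.

For $\mathcal B$, let $0<h\le1$ and $R\ge L/h$. By \eqref{eq:symbol}, at $t=0$,
\[
h^2z_h''(x)=\lambda^{-1}f(\theta+\beta x/\lambda),\qquad f(\vartheta)=\sum_k\mathfrak m\big(h\lambda^{-1}k\cdot\beta\big)(q_0^n)_k\,e^{ik\cdot\vartheta}.
\]
Since $\min(1,X^2)\le|X|^{p/2}$ and $|k\cdot\beta|\le|\beta|\langle k\rangle$, we have $\|f\|_{H^\rho}^2\le|\beta|^p(h/\lambda)^p\|q_0\|_{H^s}^2$. Lemma~\ref{lem:trace} with window length $R/\lambda\ge1$ gives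
\[
\|h^2z_h''\|_R^2\le\lambda^{-1}C_0\,\frac R\lambda\,|\beta|^p\Big(\frac h\lambda\Big)^p\|q_0\|_{H^s}^2\le\frac14\mu h^pR\qquad\text{if}\quad\lambda^p\ge\frac{2C_0|\beta|^p\|q_0\|_{H^s}^2}{\pi I_\infty}.
\]
So $\mathcal B(v(0))\le\frac12$ once $\lambda$ also satisfies this inequality. Fix such a $\lambda$; it does not depend on $n$ or $\theta$.

\emph{The bound.} Apply Proposition~\ref{prop:key} on $[0,t_0]$ for any $t_0\le\delta L$ with $t_0<\lambda^2T_n^*$. In the original time, $\delta L/\lambda^2=T_1$, and $\lambda$ has dropped out. Evaluating at $x=0$ and letting $\theta$ vary,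
\[
\|q^n(t)\|_\infty\le\varepsilon\lambda\qquad\text{for }t<T_n^*,\ t\le T_1,\ n\ge n_0 .
\]
By Lemma~\ref{lem:local}(iii), $T_n^*>T_1$ and $\|q^n(t)\|_{H^s}\le B:=\|q_0\|_{H^s}e^{C_s\varepsilon^2\lambda^2T_1}$ on $[0,T_1]$. Suppose that $T^*(q_0)\le T_1$. For each $T<T^*(q_0)$, Lemma~\ref{lem:stab} gives $q^n\to q$ in $C([0,T],H^s)$, so $\|q(t)\|_{H^s}\le B$ on $[0,T^*(q_0))$. This contradicts Lemma~\ref{lem:local}(ii). Hence $T^*(q_0)>T_1$.
\end{proof}

With Proposition~\ref{prop:step}, the proofs of Theorems~\ref{thm:general} and~\ref{thm:main} are complete.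

\begin{remark}
The parameter $\lambda$, and with it the bounds $\varepsilon\lambda$ and $B$, depends on the datum through $\|q_0\|_{H^s}$ and $R_*$, so it is chosen anew at each time step. The iteration needs no uniformity in $\lambda$, only that the step length $c_*/I_\infty$ stays the same.
\end{remark}

\begin{thebibliography}{1}

\bibitem{QBC}
\emph{On Quasiperiodic Boundary Condition Problem},
\texttt{http://faculty.missouri.edu/\textasciitilde liyan/QBC.pdf},
doi:10.1063/1.1832754.

\end{thebibliography}
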